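\title{The correlation of generalized inner product\\ with number-on-forehead protocols}

\begin{abstract}
We determine, for every number $k$ of players and every number $c$ of communicated bits, the exponential rate at which the correlation of the generalized inner product function with deterministic number-on-forehead protocols decays in the input length $n$. With $m=\min(c,k)$ the correlation lies between $(2/\pi)^m\rho^n$ and $2^c\rho^n$, where $\rho=1-2^{m-k}(1-\cos(\pi/2^m))$; for $c\ge k$ this is $\rho=\cos(\pi/2^k)$. Consequently there is no absolute constant $\delta>0$ for which the correlation is always at most $2^c\exp(-\delta n/2^k)$, and the exponent $n/4^k$ in the known bound is correct up to a constant. We also show that the public-coin communication complexity lies between $7t-2$ and $O(k\log k\,(1+t)\log(2+t))$, where $t=n/4^k$.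
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The model and the question}

Fix integers $k\ge2$ and $n\ge1$. An input is a $k\times n$ matrix $x=(x_{j\ell})$ with entries in $\{0,1\}$. Its rows are $x_1,\dots,x_k\in\{0,1\}^n$, its columns are $x^1,\dots,x^n\in\{0,1\}^k$, and $x_{-j}$ denotes the matrix with row $j$ deleted. In the \emph{number-on-forehead model} there are $k$ players, and player $j$ sees $x_{-j}$ but not $x_j$. In a deterministic $c$-bit protocol the players write $c$ bits on a blackboard, one after another. The bits already written determine who writes next (a fixed order is a special case), and the new bit is a function of the bits already written and of the rows that the writer sees. The resulting string in $\{0,1\}^c$ is the \emph{transcript}, and the output is a value in $\{-1,1\}$ determined by the transcript. Let $\Pi_{k,c}$ be the set of functions $P:(\{0,1\}^n)^k\to\{-1,1\}$ computed by such protocols; the length $n$ is suppressed in the notation. A protocol can be padded with a bit that the output ignores, so $\Pi_{k,c}\subseteq\Pi_{k,c+1}$.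

For $f:(\{0,1\}^n)^k\to\{-1,1\}$ and $x$ uniformly distributed, put
\[
\mathrm{Cor}(f,\Pi_{k,c})=\max_{P\in\Pi_{k,c}}\bigl|\mathbb E_x[f(x)P(x)]\bigr| .
\]
Since $\mathbb E[fP]=1-2\Pr[f\ne P]$, the correlation is the advantage of the best protocol over a coin toss. A bound of the form $\mathrm{Cor}(f,\Pi_{k,c})\le 2^c\varepsilon$ says that a protocol that is correct on two thirds of the inputs needs $c\ge\log_2(1/(3\varepsilon))$ bits.

The \emph{generalized inner product} is the parity of the number of all-ones columns:
\[
\mathrm{GIP}(x)=(-1)^{W(x)},\qquad W(x)=\sum_{\ell=1}^n\ \prod_{j=1}^k x_{j\ell}.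
\]
The cases $c=0$ and $c=1$ can be computed directly. For $c=0$ the output is constant; the columns are independent and each is all-ones with probability $2^{-k}$, so $\mathbb E[\mathrm{GIP}]=(1-2\cdot2^{-k})^n$. For $c=1$ the output is a function of $x_{-j}$ for a single $j$. The average of $\mathrm{GIP}(x)$ over $x_j$ is $0$ if some column of $x_{-j}$ is all-ones and is $1$ otherwise, and the second case has probability $(1-2^{-(k-1)})^n$. Therefore
\begin{equation}\label{eq:zero}
\mathrm{Cor}(\mathrm{GIP},\Pi_{k,0})=\mathrm{Cor}(\mathrm{GIP},\Pi_{k,1})=\mathbb E[\mathrm{GIP}]=(1-2^{1-k})^n\le e^{-2n/2^k}.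
\end{equation}
For general $c$ it is known that
\begin{equation}\label{eq:known}
\mathrm{Cor}(\mathrm{GIP},\Pi_{k,c})\le2^c(1-2^{1-k})^{n/2^k},
\end{equation}
which is $2^{c-\Omega(n/4^k)}$. The right side of \eqref{eq:known} is $2^c$ times the $2^k$-th root of the value in \eqref{eq:zero}. One may suspect that the root is not needed: a random input has about $n/2^k$ all-ones columns, the first bit of communication does not help at all, and it is natural to guess that each further bit gains at most a factor $2$ over a bound of the shape \eqref{eq:zero}. This is the question posed in \cite{norms}.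

\medskip
\noindent\textbf{Question.} Is there an absolute constant $\delta>0$ such that for all $k\ge2$, $n\ge1$ and $c\ge0$,
\begin{equation}\label{eq:question}
\mathrm{Cor}(\mathrm{GIP},\Pi_{k,c})\le2^c\exp(-\delta n/2^k)\ ?
\end{equation}

\subsection{Results}

The answer is no. We obtain it from the exact exponential rate. For $k\ge2$ and $0\le m\le k$ put
\[
\rho_{k,m}=1-2^{m-k}\bigl(1-\cos(\pi/2^m)\bigr),
\]
so that $\rho_{k,0}=\rho_{k,1}=1-2^{1-k}$ and $\rho_{k,k}=\cos(\pi/2^k)$.

\begin{theorem}\label{thm:rate}
For all $k\ge2$, $n\ge1$ and $c\ge0$, with $m=\min(c,k)$,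
\[
(2/\pi)^m\,\rho_{k,m}^{\,n}\ \le\ \mathrm{Cor}(\mathrm{GIP},\Pi_{k,c})\ \le\ 2^c\,\rho_{k,m}^{\,n}.
\]
\end{theorem}

The number $m$ is the largest number of players who can write during a $c$-bit run. For fixed $k$ and $c$ the theorem gives $\mathrm{Cor}(\mathrm{GIP},\Pi_{k,c})^{1/n}\to\rho_{k,m}$ as $n\to\infty$, so the rate depends on $c$ only through $m$. Together with $\Pi_{k,c}\subseteq\Pi_{k,c+1}$, this limit shows that
\begin{equation}\label{eq:mono}
\rho_{k,0}\le\rho_{k,1}\le\dots\le\rho_{k,k}.
\end{equation}

\begin{theorem}\label{thm:answer}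
There is no $\delta>0$ such that \eqref{eq:question} holds for all $k\ge2$, $n\ge1$ and $c\ge0$. Moreover:
\begin{itemize}
\item[(a)] For fixed $(k,c)$ and $m=\min(c,k)$, inequality \eqref{eq:question} holds for all $n$ if and only if $\delta\le\delta^*(k,c):=2^k\ln(1/\rho_{k,m})$. Here $\delta^*(k,k)=2^k\ln\frac1{\cos(\pi/2^k)}\to0$ as $k\to\infty$.
\item[(b)] $\mathrm{Cor}(\mathrm{GIP},\Pi_{k,k})\ge(2/\pi)^k\,2^{-8n/4^k}$. For $n=4^k$ this is at least $(2/\pi)^k2^{-8}$, whereas \eqref{eq:question} would give the bound $2^ke^{-\delta2^k}$.
\item[(c)] For $c\ge1$, $\mathrm{Cor}(\mathrm{GIP},\Pi_{k,c})\le2^c\exp\bigl(-4n/2^{k+\min(c,k)}\bigr)$.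
\end{itemize}
\end{theorem}

Part (b) shows that the exponent $n/4^k$ in \eqref{eq:known} is correct up to a constant, already when each player writes a single bit. The same quantity governs the cost of computing $\mathrm{GIP}$ on every input with randomness. A \emph{public-coin} $c$-bit protocol is a probability distribution over deterministic $c$-bit protocols; one thinks of a random string that all players see. It has \emph{error} at most $\varepsilon$ for $f$ if for every input $x$ the randomly chosen protocol outputs $f(x)$ with probability at least $1-\varepsilon$.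

\begin{theorem}\label{thm:public}
Let $t=n/4^k$. The function $\mathrm{GIP}$ has a public-coin protocol with error at most $1/3$ that uses $O\bigl(k\log k\cdot(1+t)\log(2+t)\bigr)$ bits. Every public-coin protocol for $\mathrm{GIP}$ with error at most $1/3$ uses at least $7t-2$ bits.
\end{theorem}

\subsection{Where $4^k$ comes from}

The parity of the integer $W$ can be read off from a real number that is within less than $1/2$ of $W$. Without communication the only estimate is a constant, and its error is at least the standard deviation of $W$, about $\sqrt{n/2^k}$. This is small only when $n$ is small compared with $2^k$, in agreement with \eqref{eq:zero}. The players together can do much better. Expand the product $v_1\cdots v_k$ of the bits of a column, as a real number, in the parity functions of subsets of the bits. Every term except the parity of the whole column omits some bit and is therefore known to some player, and the one unknown term has coefficient $\pm2^{-k}$. Summing over the columns, we find real numbers $\varphi_j(x_{-j})$ with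
\[
W(x)=\varphi_1(x_{-1})+\dots+\varphi_k(x_{-k})\pm2^{-k}\sum_{\ell=1}^n\sigma_\ell ,
\]
where the $\sigma_\ell$ are the parities of the columns, which are independent uniform signs. The error has standard deviation $\sqrt{n/4^k}$. Only the sum of the $\varphi_j$ modulo $2$ matters, so it is the phases $e^{i\pi\varphi_j}$ that the players must communicate.

Section~\ref{sec:two} carries this out by hand for two players. Section~\ref{sec:upper} proves the upper bound in Theorem~\ref{thm:rate} by bounding the correlation of $\mathrm{GIP}$ with products of bounded complex functions. Section~\ref{sec:phase} shows that the phases attain this bound exactly, and Section~\ref{sec:round} rounds each phase to one bit. Sections~\ref{sec:size} and~\ref{sec:public} prove Theorems~\ref{thm:answer} and~\ref{thm:public}. Throughout, $[k]=\{1,\dots,k\}$, the letter $i$ denotes the imaginary unit, and $0^0=1$.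

\section{Two players}\label{sec:two}

Let $k=2$. Then $\mathrm{GIP}$ is the inner product $(-1)^{\langle x_1,x_2\rangle}$, and by \eqref{eq:zero} the correlation with $0$-bit and $1$-bit protocols is $2^{-n}$. We show that two bits raise it to at least $\frac12\,2^{-n/2}$.

For a column $(u,v)$ put $L(u,v)=\frac u2+\frac v2-\frac14$, a sum of a term that depends only on $u$ and a term that depends only on $v$. It approximates $uv$ with an error of constant size whose sign is the parity of the column:
\begin{center}
\begin{tabular}{c|cccc}
$(u,v)$ & $(0,0)$ & $(0,1)$ & $(1,0)$ & $(1,1)$\\ \hline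
$uv$ & $0$ & $0$ & $0$ & $1$\\
$L(u,v)$ & $-1/4$ & $1/4$ & $1/4$ & $3/4$\\
$uv-L(u,v)$ & $1/4$ & $-1/4$ & $-1/4$ & $1/4$
\end{tabular}
\end{center}
Since $(-1)^{uv}=e^{-i\pi uv}$, the number $(-1)^{uv}e^{i\pi L(u,v)}=e^{-i\pi(uv-L(u,v))}$ equals $e^{-i\pi/4}$ or $e^{i\pi/4}$, each with probability $1/2$. Its mean is $\cos(\pi/4)=2^{-1/2}$, whereas the mean of $(-1)^{uv}$ is $1/2$. Let $|y|$ be the number of ones in a row $y$, and put $g_1(x_2)=i^{|x_2|}$ and $g_2(x_1)=i^{|x_1|}e^{-i\pi n/4}$. Then $g_1g_2$ is the product of $e^{i\pi L}$ over the columns, and independence of the columns gives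
\[
\mathbb E[\mathrm{GIP}\cdot g_1(x_2)\,g_2(x_1)]=2^{-n/2}.
\]
Lemma~\ref{lem:A} below shows that no pair of functions bounded by $1$ does better.

A player cannot write the complex number $g_j$ with one bit. Taking real parts, we have
\[
2^{-n/2}=\mathbb E[\mathrm{GIP}\cdot\mathrm{Re}\,g_1\,\mathrm{Re}\,g_2]-\mathbb E[\mathrm{GIP}\cdot\mathrm{Im}\,g_1\,\mathrm{Im}\,g_2],
\]
so there are functions $h_1(x_2)$, $h_2(x_1)$ with values in $[-1,1]$ and $|\mathbb E[\mathrm{GIP}\cdot h_1h_2]|\ge\frac12 2^{-n/2}$. The expectation is an affine function of each single value of $h_1$ or $h_2$ when the other values are fixed, so its absolute value does not decrease when that value is moved to a suitable endpoint $\pm1$. After all values have been moved, $h_1$ and $h_2$ are signs. Each player writes one of them and the output is the product.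

For two players the gain is a square root. It grows with $k$ for the following reason. Without communication a column contributes the factor $1-2^{1-k}$, a loss of first order in $2^{-k}$. With phases a column contributes the mean of $e^{\pm i\pi/2^k}$; the first-order terms cancel, and the loss $1-\cos(\pi/2^k)$ is of second order.

\section{Products of bounded functions and the upper bound}\label{sec:upper}

The set of inputs that produce a given transcript has an indicator of the form $\prod_jg_j(x_{-j})$. We therefore bound the correlation of $\mathrm{GIP}$ with such products. We allow complex $g_j$; this costs nothing, and it is for complex functions that the bound is attained. For the induction we define $\mathrm{GIP}$ also for matrices with one row, and for matrices with no columns, where it equals $1$.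

\begin{lemma}\label{lem:A}
Let $k\ge1$ and $n\ge0$, and for $j\in[k]$ let $g_j$ be a complex function of $x_{-j}$ with $|g_j|\le1$. Then
\[
\Bigl|\mathbb E_x\Bigl[\mathrm{GIP}(x)\prod_{j=1}^kg_j(x_{-j})\Bigr]\Bigr|\le\cos(\pi/2^k)^n .
\]
\end{lemma}

\begin{proof}
For $n=0$ the right side is $1$ and the bound holds. We prove the statement for all $n$ by induction on $k$. For $k=1$ the function $g_1$ is a constant, and for $n\ge1$ the parity of a uniform row has mean $0=\cos(\pi/2)^n$.

Let $k\ge2$. The difficulty is that the $g_j$ are arbitrary and couple all columns. We remove $g_k$ by the Cauchy--Schwarz inequality and find a $(k-1)$-player instance of the same problem on a random subset of the columns. Write $z=x_{-k}$ and $u=x_k$, and for $j<k$ write $g_j=g_j(z_{-j},u)$, where $z_{-j}$ is $z$ without row $j$. The expectation in the lemma is $A=\mathbb E_z[g_k(z)F(z)]$ with $F(z)=\mathbb E_u[\mathrm{GIP}(z,u)\prod_{j<k}g_j(z_{-j},u)]$. Since $|g_k|\le1$, we have $|A|^2\le\mathbb E_z|F(z)|^2$. Expanding $|F|^2=F\overline F$ with two independent copies $u,u'$ of the last row gives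
\[
|A|^2\le\mathbb E_{u,u'}\,\mathbb E_z\Bigl[\mathrm{GIP}(z,u)\,\mathrm{GIP}(z,u')\prod_{j<k}g_j(z_{-j},u)\,\overline{g_j(z_{-j},u')}\Bigr].
\]
Let $\Delta=\{\ell:u_\ell\ne u'_\ell\}$. Column $\ell$ contributes to $\mathrm{GIP}(z,u)\mathrm{GIP}(z,u')$ the sign with exponent $(u_\ell+u'_\ell)\prod_{j<k}x_{j\ell}$. This sign is $1$ for $\ell\notin\Delta$ and is $-1$ for $\ell\in\Delta$ exactly when column $\ell$ of $z$ is all-ones. So the product of the two values of $\mathrm{GIP}$ is the $(k-1)$-row function $\mathrm{GIP}(z^\Delta)$, where $z^\Delta$ is the submatrix of $z$ on the columns in $\Delta$.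

Fix $u$, $u'$ and the columns of $z$ outside $\Delta$. The submatrix $z^\Delta$ is still uniform, and the $j$-th factor $g_j\overline{g_j}$ is a function of $z^\Delta$ that is bounded by $1$ and does not depend on row $j$. By induction the average over $z^\Delta$ is at most $\gamma^{|\Delta|}$ in absolute value, where $\gamma=\cos(\pi/2^{k-1})$. Each column lies in $\Delta$ independently with probability $1/2$, so
\[
|A|^2\le\mathbb E\,\gamma^{|\Delta|}=\Bigl(\frac{1+\gamma}2\Bigr)^n=\cos(\pi/2^k)^{2n}
\]
by the half-angle formula.
\end{proof}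

When only $m$ players contribute a factor, the rows of the other $k-m$ players are seen by all contributors. These rows decide which columns can be all-ones, and on those columns an $m$-player problem remains. This explains the form $\rho_{k,m}=(1-2^{m-k})\cdot1+2^{m-k}\cos(\pi/2^m)$.

\begin{lemma}\label{lem:B}
Let $k\ge2$, let $J\subseteq[k]$ with $|J|=m$, and for $j\in J$ let $g_j$ be a complex function of $x_{-j}$ with $|g_j|\le1$. Then $\bigl|\mathbb E[\mathrm{GIP}\prod_{j\in J}g_j(x_{-j})]\bigr|\le\rho_{k,m}^{\,n}$.
\end{lemma}

\begin{proof}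
For $m=0$ this is \eqref{eq:zero}. Let $m\ge1$. Fix the rows $x_j$ with $j\notin J$, and call a column \emph{alive} if all these rows have the entry $1$ in it. Let $\Lambda$ be the set of alive columns. Fix also the entries of the rows $x_j$, $j\in J$, outside $\Lambda$. What remains random is a uniform $m\times|\Lambda|$ matrix; $\mathrm{GIP}(x)$ is the value of $\mathrm{GIP}$ on this matrix, and $g_j$ does not depend on its row $j$. Lemma~\ref{lem:A} bounds the conditional expectation by $\cos(\pi/2^m)^{|\Lambda|}$. Each column is alive independently with probability $2^{m-k}$, so the mean of this bound is $(1-2^{m-k}+2^{m-k}\cos(\pi/2^m))^n=\rho_{k,m}^{\,n}$.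
\end{proof}

\begin{proof}[Proof of the upper bound in Theorem~\ref{thm:rate}]
Fix a $c$-bit protocol computing $P$ and a string $\tau=\tau_1\cdots\tau_c\in\{0,1\}^c$. For each step $a\in[c]$ the prefix $\tau_1\cdots\tau_{a-1}$ determines a writer $w_a$; here we use that the writer depends only on the blackboard. Let $J_\tau=\{w_1,\dots,w_c\}$, so that $|J_\tau|\le m=\min(c,k)$. For $j\in J_\tau$ let $g_j^\tau(x_{-j})\in\{0,1\}$ equal $1$ if at every step $a$ with $w_a=j$, player $j$, seeing $x_{-j}$ and the blackboard $\tau_1\cdots\tau_{a-1}$, would write $\tau_a$. By induction on the steps, $x$ produces the transcript $\tau$ if and only if $g_j^\tau(x_{-j})=1$ for all $j\in J_\tau$. Enlarge $J_\tau$ to a set of exactly $m$ players by adding players with $g_j^\tau=1$. Every input has exactly one transcript, so $P(x)=\sum_\tau\pm\prod_{j\in J_\tau}g_j^\tau(x_{-j})$, with the sign equal to the output on $\tau$. Lemma~\ref{lem:B} applied to each of the $2^c$ terms gives $|\mathbb E[\mathrm{GIP}\cdot P]|\le2^c\rho_{k,m}^{\,n}$.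
\end{proof}

\section{Phases that attain the bound}\label{sec:phase}

We now construct the shares of $W$ described in the introduction, for the case that players $1,\dots,m$ speak. For $v\in\{0,1\}^m$ and $S\subseteq[m]$ let $\chi_S(v)=(-1)^{\sum_{j\in S}v_j}$, and let $\chi=\chi_{[m]}$ be the full parity.

\begin{lemma}\label{lem:column}
Let $m\ge1$. There are real functions $L_1,\dots,L_m$ on $\{0,1\}^m$ such that $L_j$ does not depend on $v_j$ and, over the reals,
\[
v_1\cdots v_m=L_1(v)+\dots+L_m(v)+(-1)^m2^{-m}\chi(v).
\]
\end{lemma}

\begin{proof}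
For a bit $b$ we have $b=(1-(-1)^b)/2$. Hence $v_1\cdots v_m=2^{-m}\sum_{S\subseteq[m]}(-1)^{|S|}\chi_S(v)$. The set $S=[m]$ gives the last term of the identity. Let $L_j$ be the sum of the terms $2^{-m}(-1)^{|S|}\chi_S$ over those $S\ne[m]$ for which $j$ is the least element of $[m]\setminus S$.
\end{proof}

For $m=2$ the sum $L_1+L_2$ is the function $L$ of Section~\ref{sec:two}. The remainder cannot be reduced in mean square, because $\chi$ is orthogonal to every function that does not depend on one of the bits.

Let $1\le m\le k$. For a column $\ell$ let $v^\ell=(x_{1\ell},\dots,x_{m\ell})$ be its top part, and let $\alpha_\ell=\prod_{j>m}x_{j\ell}$ be the indicator that it is alive (for $m=k$ all columns are alive). Define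
\[
\Phi_j(x)=\pi\sum_{\ell=1}^n\alpha_\ell L_j(v^\ell)\quad(j\in[m]),\qquad\Phi=\Phi_1+\dots+\Phi_m .
\]
Player $j\le m$ sees the rows below row $m$, hence every $\alpha_\ell$, and $L_j(v^\ell)$ does not involve $x_{j\ell}$. So $\Phi_j$ is a function of $x_{-j}$. The rounding in the next section produces all odd multiples of $\Phi$, so we compute the correlation for each of them.

\begin{lemma}\label{lem:phase}
Let $1\le m\le k$ and let $r$ be an odd integer. For every $x$,
\begin{equation}\label{eq:phase}
\mathrm{GIP}(x)\,e^{ir\Phi(x)}=\exp\Bigl(-(-1)^m\,\frac{ir\pi}{2^m}\sum_{\ell=1}^n\alpha_\ell\,\chi(v^\ell)\Bigr).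
\end{equation}
Moreover $\mathbb E_x[\mathrm{GIP}\,e^{ir\Phi}]=\mu_r^{\,n}$ with $\mu_r=1-2^{m-k}+2^{m-k}\cos(r\pi/2^m)$, and
\[
\mu_1=\mu_{-1}=\rho_{k,m},\qquad|\mu_r|\le\rho_{k,m}.
\]
\end{lemma}

\begin{proof}
Since $W$ is an integer and $r$ is odd, $\mathrm{GIP}=(-1)^W=e^{-ir\pi W}$, so the left side of \eqref{eq:phase} is $e^{-ir(\pi W-\Phi)}$. We have $W=\sum_\ell\alpha_\ell\,v^\ell_1\cdots v^\ell_m$, and Lemma~\ref{lem:column} gives $\pi W-\Phi=(-1)^m\pi2^{-m}\sum_\ell\alpha_\ell\chi(v^\ell)$. This proves \eqref{eq:phase}.

The right side of \eqref{eq:phase} is a product of independent factors, one for each column. With probability $1-2^{m-k}$ we have $\alpha_\ell=0$ and the factor is $1$. Otherwise the factor is $e^{\pm ir\pi/2^m}$, and both signs are equally likely because $\chi(v^\ell)$ is a uniform sign independent of $\alpha_\ell$. So each factor has mean $\mu_r$.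

The equality $\mu_{\pm1}=\rho_{k,m}$ is the definition of $\rho_{k,m}$. For every integer $q$ the number $r-2^mq$ is odd, since $m\ge1$, so $|r\pi/2^m-q\pi|\ge\pi/2^m$. The function $|\cos\theta|$ decreases as the distance from $\theta$ to $\pi\mathbb Z$ grows from $0$ to $\pi/2$; hence $|\cos(r\pi/2^m)|\le\cos(\pi/2^m)$. The triangle inequality gives $|\mu_r|\le1-2^{m-k}+2^{m-k}\cos(\pi/2^m)=\rho_{k,m}$.
\end{proof}

For $r=1$ the lemma says that the functions $g_j=e^{i\Phi_j}$ give equality in Lemma~\ref{lem:B}. The extremal problem for bounded complex functions thus has the exact value $\rho_{k,m}^{\,n}$, and the factors $2^c$ and $(2/\pi)^m$ in Theorem~\ref{thm:rate} are the cost of passing between such functions and protocols.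

\section{Rounding phases to bits and the lower bound}\label{sec:round}

For $m\in\{0,1\}$ the lower bound in Theorem~\ref{thm:rate} follows from \eqref{eq:zero}, since then $c=m$ and $\rho_{k,m}=1-2^{1-k}$. Let $2\le m\le k$. We must replace each $e^{i\Phi_j}$ by a sign.

The method of Section~\ref{sec:two} extends: the real part of $\prod_j(\cos\Phi_j+i\sin\Phi_j)$ is a signed sum of $2^{m-1}$ real products, and one loses the factor $2^{1-m}$. This already gives the rate, but $2^{1-m}<(2/\pi)^m$ for $m\ge3$. To lose less, we round with the square wave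
\[
s(\theta)=1\ \text{ if }\cos\theta\ge0,\qquad s(\theta)=-1\ \text{ otherwise},
\]
whose first harmonic has coefficient $2/\pi$. The difficulty is that $s$ contains all odd harmonics: the product $\prod_js(\Phi_j)$ formally expands into terms $\prod_je^{ir_j\Phi_j}$ with unrelated frequencies $r_j$, which Lemma~\ref{lem:phase} does not evaluate. The remedy is to shift the phases by random angles $\theta_j$ with sum zero. The shifts leave $\Phi$ unchanged, and averaging over them removes every term except those with $r_1=\dots=r_m$. The precise form of this statement is a convolution identity.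

We recall the facts needed. For bounded measurable $2\pi$-periodic functions $f,g$ put
\[
\hat f(r)=\frac1{2\pi}\int_0^{2\pi}f(\theta)e^{-ir\theta}\,d\theta,\qquad(f*g)(\phi)=\frac1{2\pi}\int_0^{2\pi}f(\theta)g(\phi-\theta)\,d\theta .
\]
Then $f*g$ is continuous and $\widehat{f*g}(r)=\hat f(r)\hat g(r)$. A continuous periodic function $f$ with $\sum_r|\hat f(r)|<\infty$ satisfies $f(\phi)=\sum_r\hat f(r)e^{ir\phi}$ at every point $\phi$.

Since $s(\theta+\pi)=-s(\theta)$ for almost every $\theta$, we have $\hat s(r)=0$ for even $r$, and for odd $r$ the two half-periods contribute equally: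
\[
\hat s(r)=\frac1\pi\int_{-\pi/2}^{\pi/2}e^{-ir\theta}\,d\theta=\frac{2\sin(r\pi/2)}{\pi r}.
\]
Thus $\hat s(1)=\hat s(-1)=2/\pi$ and $|\hat s(r)|=2/(\pi|r|)$ for odd $r$. Let $s^{*m}$ be the convolution of $m$ copies of $s$. Because $m\ge2$, it is continuous and its coefficients $\hat s(r)^m$ are absolutely summable, so
\begin{equation}\label{eq:series}
s^{*m}(\phi)=\sum_{r\ \mathrm{odd}}\hat s(r)^me^{ir\phi}\qquad\text{for every }\phi .
\end{equation}
Validity at every point is needed, because we substitute for $\phi$ the finitely many values of $\Phi$. For $m=1$ both continuity and absolute summability fail, which is why that case was treated separately.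

\begin{proof}[Proof of the lower bound in Theorem~\ref{thm:rate} for $m\ge2$]
Let $\theta_1,\dots,\theta_{m-1}$ be independent and uniform on $[0,2\pi)$, let $\theta_m=-(\theta_1+\dots+\theta_{m-1})$, and put
\[
P_\theta(x)=\prod_{j=1}^ms\bigl(\Phi_j(x)+\theta_j\bigr).
\]
For each fixed $\theta$ we have $P_\theta\in\Pi_{k,m}\subseteq\Pi_{k,c}$: player $j\le m$ writes the bit encoding $s(\Phi_j+\theta_j)$, a function of $x_{-j}$, and the output is the product of the $m$ signs.

Fix $x$. The angles $\psi_j=\Phi_j(x)+\theta_j$, $j<m$, are independent and uniform modulo $2\pi$, and $\Phi_m(x)+\theta_m=\Phi(x)-\psi_1-\dots-\psi_{m-1}$. Hence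
\[
\mathbb E_\theta P_\theta(x)=\mathbb E_\psi\bigl[s(\psi_1)\cdots s(\psi_{m-1})\,s\bigl(\Phi(x)-\psi_1-\dots-\psi_{m-1}\bigr)\bigr]=s^{*m}(\Phi(x)).
\]
Multiply by $\mathrm{GIP}(x)$, insert \eqref{eq:series}, and average over the finitely many $x$. Lemma~\ref{lem:phase} gives
\[
\mathbb E_\theta\,\mathbb E_x[\mathrm{GIP}\cdot P_\theta]=\sum_{r\ \mathrm{odd}}\hat s(r)^m\mu_r^{\,n}.
\]
The terms $r=\pm1$ sum to $2(2/\pi)^m\rho_{k,m}^{\,n}$. Every other term is at most $(2/\pi)^m|r|^{-m}\rho_{k,m}^{\,n}$ in absolute value. Using $m\ge2$ and $\sum_{r\ge1\ \mathrm{odd}}r^{-2}=\pi^2/8$, we get $\sum_{r\ge3\ \mathrm{odd}}r^{-m}\le\pi^2/8-1$, and therefore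
\[
\mathbb E_\theta\,\mathbb E_x[\mathrm{GIP}\cdot P_\theta]\ge2\Bigl(2-\frac{\pi^2}8\Bigr)\Bigl(\frac2\pi\Bigr)^m\rho_{k,m}^{\,n}\ge\Bigl(\frac2\pi\Bigr)^m\rho_{k,m}^{\,n},
\]
because $\pi^2/8<3/2$. There are finitely many functions $P_\theta$, and the best of them has correlation at least the average.
\end{proof}

This completes the proof of Theorem~\ref{thm:rate}.

\section{The size of the rate and the answer to the question}\label{sec:size}

\begin{lemma}\label{lem:size}
Let $k\ge2$ and $0\le m\le k$.
\begin{itemize}
\item[(i)] $2^{-8/4^k}\le\cos(\pi/2^k)\le\exp\bigl(-\pi^2/(2\cdot4^k)\bigr)$.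
\item[(ii)] $\rho_{k,m}\le\exp(-4/2^{k+m})$ for $m\ge1$, and $\rho_{k,0}\le\exp(-2/2^k)$.
\item[(iii)] $\rho_{k,m}\ge\exp(-\pi^2/2^{k+m})$; in particular $\rho_{k,m}>0$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) For $k=2$ the lower bound is the equality $\cos(\pi/4)=2^{-1/2}$. With $\gamma=\cos(\pi/2^k)$, the half-angle formula gives $\cos(\pi/2^{k+1})^4=((1+\gamma)/2)^2\ge\gamma$, since $(1-\gamma)^2\ge0$; the lower bound follows by induction. For the upper bound, $-\ln\cos u=\int_0^u\tan\theta\,d\theta\ge\int_0^u\theta\,d\theta=u^2/2$ for $0\le u<\pi/2$.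

For (ii) and (iii) put $\varepsilon=1-\rho_{k,m}=2^{m-k}\bigl(1-\cos(\pi/2^m)\bigr)=2^{m-k+1}\sin^2(\pi/2^{m+1})$.

(ii) We have $\rho_{k,m}\le e^{-\varepsilon}$. For $m=0$, $\varepsilon=2/2^k$. For $m\ge1$ the angle $u=\pi/2^{m+1}$ lies in $[0,\pi/4]$, where the sine is concave and so lies above its chord: $\sin u\ge\frac{2\sqrt2}\pi u$. Hence $\varepsilon\ge2^{m-k+1}\cdot8/4^{m+1}=4/2^{k+m}$.

(iii) From $1-\cos u\le u^2/2$ we get $\varepsilon\le\frac{\pi^2}2\,2^{-k-m}$. Also $\varepsilon\le1/2$: for $m\le1$ because $\varepsilon=2^{1-k}$, and for $m\ge2$ because $\varepsilon\le\pi^2/32$. The function $\ln(1-\varepsilon)+2\varepsilon$ is concave, vanishes at $0$ and equals $1-\ln2>0$ at $1/2$, so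
\begin{equation}\label{eq:log}
1-\varepsilon>e^{-2\varepsilon}\qquad(0<\varepsilon\le1/2).
\end{equation}
This gives (iii).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:answer}]
(a) The condition $\delta\le\delta^*(k,c)$ is equivalent to $\rho_{k,m}\le e^{-\delta/2^k}$. If it holds, the upper bound in Theorem~\ref{thm:rate} gives \eqref{eq:question} for all $n$. Conversely, if \eqref{eq:question} holds for all $n$, the lower bound gives $(2/\pi)^m\rho_{k,m}^{\,n}\le2^ce^{-\delta n/2^k}$ for all $n$. Taking $n$-th roots and letting $n\to\infty$ yields $\rho_{k,m}\le e^{-\delta/2^k}$. By Lemma~\ref{lem:size}(i), $\delta^*(k,k)\le2^k\cdot8\ln2/4^k=8\ln2\cdot2^{-k}$, which tends to $0$.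

Given $\delta>0$, choose $k$ with $8\ln2\cdot2^{-k}<\delta$ and let $c=k$. Then $\delta>\delta^*(k,k)$, so \eqref{eq:question} fails for some $n$. Hence no absolute constant $\delta$ exists.

(b) Combine the lower bound in Theorem~\ref{thm:rate} for $c=m=k$ with Lemma~\ref{lem:size}(i).

(c) For $c\ge1$ we have $m\ge1$; combine the upper bound in Theorem~\ref{thm:rate} with Lemma~\ref{lem:size}(ii).
\end{proof}

\begin{remark}
The hypothesis $c\ge1$ in (c) is needed: for $c=0$, \eqref{eq:zero} and \eqref{eq:log} with $\varepsilon=2^{1-k}$ show that the correlation exceeds $\exp(-4n/2^k)$.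
\end{remark}

\begin{remark}
Parts (ii) and (iii) of Lemma~\ref{lem:size} give $2\cdot2^{-m}\le\delta^*(k,c)\le\pi^2\,2^{-m}$ with $m=\min(c,k)$. Apart from the factors $2^c$ and $(2/\pi)^m$, the true exponent is therefore $\Theta(n/2^{k+\min(c,k)})$: each further player who speaks roughly halves it. The guess \eqref{eq:question} is correct for bounded communication, with $\delta=2^{1-c_0}$ for all $c\le c_0$. For any prescribed $\delta$ it fails already when $c=k$ is a sufficiently large constant.
\end{remark}

\section{Public-coin protocols}\label{sec:public}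

We prove Theorem~\ref{thm:public}. Recall that $t=n/4^k$.

\subsection{The lower bound}

Let a public-coin $c$-bit protocol have error at most $1/3$, and let $P$ be the function computed by the randomly chosen deterministic protocol. For every $x$ the mean of $\mathrm{GIP}(x)P(x)$ over the coins is at least $2/3-1/3$. Averaging over $x$ and fixing the best coins gives $P\in\Pi_{k,c}$ with $\mathbb E_x[\mathrm{GIP}\cdot P]\ge1/3$. By Theorem~\ref{thm:rate}, \eqref{eq:mono} and Lemma~\ref{lem:size}(i),
\[
\frac13\le2^c\cos(\pi/2^k)^n\le2^ce^{-\pi^2t/2}.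
\]
Thus $c\ge\frac{\pi^2\log_2e}2\,t-\log_23\ge7t-2$, since $\frac{\pi^2\log_2e}2>7.1$.

\subsection{The protocol}

The protocol of Section~\ref{sec:round} falls short of constant error on every input in three respects. It relies on the input being uniform; we arrange this with a public random mask. Its estimate of $W$ has an error of order $\sqrt t$, too large when $t$ is large; we split the columns into blocks on which the error is small with high probability. Rounding each phase to one bit loses the factor $(2/\pi)^k$; we announce each phase with precision of order $1/k$.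

\medskip
\noindent\emph{Masking.} Choose a uniform $k\times n$ matrix $a$ with the public coins and let $y=x\oplus a$ be the entrywise sum modulo $2$. For every fixed $x$ the matrix $y$ is uniform, and player $j$ knows $y_{-j}$. For columns $v,b\in\{0,1\}^k$ we have, over $\mathbb F_2$,
\[
\prod_{j=1}^k(v_j+b_j)=\prod_{j=1}^kv_j+\sum_{S\subsetneq[k]}\ \prod_{j\in S}v_j\prod_{j\notin S}b_j .
\]
Assign the term of $S$ to the least $j\notin S$; it does not involve $v_j$. Applying this with $v=x^\ell$, $b=a^\ell$ and collecting the terms of player $j$ over all columns, we obtain signs $H_j(x_{-j},a)$ with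
\[
\mathrm{GIP}(x)=\mathrm{GIP}(y)\prod_{j=1}^kH_j(x_{-j},a).
\]
The players write the signs $H_j$, using $k$ bits. It remains to compute $\mathrm{GIP}(y)$ for a uniform $y$.

\medskip
\noindent\emph{Blocks.} Let $M=\min\bigl(n,\lceil512(1+t)\ln(2+t)\rceil\bigr)$, and partition the columns into $M$ nonempty blocks of size at most $N=\lceil n/M\rceil$. Then $\mathrm{GIP}(y)=\prod_B\mathrm{GIP}(y^B)$, where $y^B$ is the submatrix on the block $B$. Take the functions $L_j$ of Lemma~\ref{lem:column} with $m=k$, and let $\Phi_j^B=\pi\sum_{\ell\in B}L_j(y^\ell)$, which player $j$ can compute. Identity \eqref{eq:phase} for the matrix $y^B$ with $m=k$ and $r=1$, multiplied by the sign $\mathrm{GIP}(y^B)$, reads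
\[
e^{i\sum_j\Phi_j^B}=\mathrm{GIP}(y^B)\,e^{i\eta_B},\qquad|\eta_B|=\frac\pi{2^k}\Bigl|\sum_{\ell\in B}\sigma_\ell\Bigr|,
\]
where the column parities $\sigma_\ell=\chi(y^\ell)$ are independent uniform signs.

\medskip
\noindent\emph{Announcing the phases.} For each block, player $j$ rounds $\Phi_j^B$ to the nearest multiple of $2\pi/(8k)$ and writes the result modulo $2\pi$. There are $8k$ possible values, so $\lceil\log_2(8k)\rceil$ bits suffice, and the rounding error is at most $\pi/(8k)$. Let $\Psi_B$ be the sum of the $k$ announced angles. Modulo $2\pi$ it differs from $\sum_j\Phi_j^B$ by at most $\pi/8$, so $e^{i\Psi_B}=\mathrm{GIP}(y^B)e^{i\eta'}$ with $|\eta'|\le|\eta_B|+\pi/8$. Call $B$ \emph{good} if $|\eta_B|<3\pi/8$. For a good block $|\eta'|<\pi/2$, so $s(\Psi_B)=\mathrm{GIP}(y^B)$, with $s$ the square wave of Section~\ref{sec:round}. The output is $\prod_jH_j\prod_Bs(\Psi_B)$. It is determined by the transcript, and it equals $\mathrm{GIP}(x)$ when all blocks are good.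

\subsection{Error and cost}

If $M=n$, every block is a single column and $|\eta_B|=\pi/2^k\le\pi/4<3\pi/8$, so the protocol never errs. Otherwise $512(1+t)\ln(2+t)\le M<n$. Then $N\le n/M+1\le2n/M$, and
\[
\frac{4^k}N\ge\frac{4^kM}{2n}=\frac M{2t}\ge256\ln(2+t).
\]
Hoeffding's inequality states that for independent uniform signs $\sigma_1,\dots,\sigma_d$ and $\lambda>0$, $\Pr[|\sigma_1+\dots+\sigma_d|\ge\lambda]\le2e^{-\lambda^2/(2d)}$. A block fails to be good exactly when $|\sum_{\ell\in B}\sigma_\ell|\ge3\cdot2^k/8$. Since $|B|\le N$, this has probability at most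
\[
2\exp\Bigl(-\frac{9\cdot4^k}{128N}\Bigr)\le2\exp\bigl(-18\ln(2+t)\bigr)=2(2+t)^{-18}.
\]
From $\ln(2+t)\le1+t$ we get $M\le512(1+t)^2+1\le512(2+t)^2$. By the union bound, some block fails to be good with probability at most $2^{10}(2+t)^{-16}\le2^{-6}<1/3$. This holds for every $x$, because $y$ is uniform for every $x$.

The protocol writes $k+Mk\lceil\log_2(8k)\rceil$ bits, and $M\le512(1+t)\ln(2+t)+1=O((1+t)\log(2+t))$ because $\ln(2+t)\ge\ln2$. The total is $O(k\log k\cdot(1+t)\log(2+t))$, which completes the proof of Theorem~\ref{thm:public}.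

\begin{thebibliography}{1}

\bibitem{norms}
\emph{Norms, XOR lemmas, and lower bounds for $GF(2)$ polynomials and multiparty protocols},
\texttt{http://www.math.ias.edu/\textasciitilde avi/PUBLICATIONS/MYPAPERS/VW07/vw07.pdf}

\end{thebibliography}
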